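# Nuclear operators on spaces of nontrivial type: eigenvalues that are square summable and no better

## 1. A two-by-two matrix that costs one

Take $\mathbb C^2$ with the norm $\|x\|_1=|x_1|+|x_2|$ and the operator
$$T=\tfrac12W,\qquad W=\begin{pmatrix}1&1\\1&-1\end{pmatrix}.$$
With $\varphi_1(x)=x_1+x_2$ and $\varphi_2(x)=x_1-x_2$ we can write $Tx=\frac12\varphi_1(x)e_1+\frac12\varphi_2(x)e_2$. Here $\|e_1\|_1=\|e_2\|_1=1$. Also $|\varphi_i(x)|\le\|x\|_1$, so $\|\varphi_i\|=1$. Thus $T$ is a sum of two rank-one operators whose norms add up to $1$. The trace of $T$ is $0$ and its determinant is $-\frac12$, so its eigenvalues are $\pm2^{-1/2}$, and $\sum|\lambda|^r=2^{1-r/2}$.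

Now let the matrix grow. For $N=2^n$ let $W_N=W\otimes\dots\otimes W$ ($n$ factors) be the Walsh matrix. It is symmetric with entries $\pm1$, and $W_N^2=N\,I$, so all its eigenvalues are $\pm\sqrt N$. On $\ell_1^N$, with $\varphi_i(x)=(W_Nx)_i$,
$$\tfrac1NW_N=\tfrac1N\sum_{i=1}^N\varphi_i\otimes e_i,\qquad \|\varphi_i\|=1,\quad\|e_i\|=1,$$
where $x^*\otimes z$ denotes the operator $y\mapsto x^*(y)z$. The norms of the rank-one pieces still add up to $1$, and there are $N$ eigenvalues of modulus $N^{-1/2}$. Hence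
$$\sum|\lambda|^2=1,\qquad \sum|\lambda|^r=N^{1-r/2}\to\infty\quad(0<r<2).$$

To get one operator, glue. Let $N_m=2^{m^2}$, let $X$ be the $\ell_2$-sum of the spaces $\ell_1^{N_m}$, $m\ge1$, and let $T$ act on block $m$ as $2^{-m}N_m^{-1}W_{N_m}$. The rank-one pieces now have total norm at most $\sum_m2^{-m}=1$, while for every $r<2$ and every $m$
$$\sum_n|\lambda_n(T)|^r\ \ge\ N_m\big(2^{-m}N_m^{-1/2}\big)^r=2^{-mr+m^2(1-r/2)},$$
which tends to infinity with $m$. The eigenvalues of this $T$ lie in no $\ell_r$ with $r<2$.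

The example relies on $\ell_1^N$. In a Hilbert space the picture is different: an operator which is an absolutely convergent sum of rank-one operators is trace class there, and Weyl's inequality puts its eigenvalues in $\ell_1$. So we ask what happens on spaces that are forbidden to look like $\ell_1^N$ in the way made precise by the notion of type.

## 2. Nuclear operators, type, and the exponent $2$

Throughout, $X$ is a complex Banach space and $\mathcal L(Y,Z)$ is the space of bounded linear operators from $Y$ to $Z$.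

**Definition (nuclear operator).** $T\in\mathcal L(X,X)$ is nuclear if $T=\sum_nx_n^*\otimes y_n$ with $x_n^*\in X^*$, $y_n\in X$ and $\sum_n\|x_n^*\|\,\|y_n\|<\infty$.

We call the last sum the cost of the representation. A nuclear operator is compact, so its nonzero eigenvalues form a finite or null sequence. We write $(\lambda_n(T))$ for this sequence, listed with algebraic multiplicities, in order of non-increasing absolute value, and padded with zeros.

**Definition (type and cotype).** Let $(\varepsilon_k)$ be independent random signs. $X$ has (Rademacher) type $p$ if there is $C$ such that $(\mathbb E\|\sum_k\varepsilon_kx_k\|^2)^{1/2}\le C(\sum_k\|x_k\|^p)^{1/p}$ for all finite families in $X$. It has nontrivial type if it has type $p$ for some $p>1$. It has cotype $q$ if there is $C$ such that $(\sum_k\|x_k\|^q)^{1/q}\le C(\mathbb E\|\sum_k\varepsilon_kx_k\|^2)^{1/2}$ for all finite families.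

A Hilbert space has type $2$ with constant $1$, by orthogonality. In $\ell_1^N$ we have $\|\sum_k\varepsilon_ke_k\|_1=N$ for all signs, so a type $p$ constant $C$ must satisfy $N\le CN^{1/p}$. Thus the glued space of Section 1, which contains every $\ell_1^{N_m}$, has no type $p>1$.

**Definition ($(s,2)$-summing operator).** A sequence $(x_n)$ in $Y$ is weakly $2$-summable if $\sup_{\|x^*\|\le1}\sum_n|x^*(x_n)|^2<\infty$. For $2\le s<\infty$, $T\in\mathcal L(Y,Z)$ belongs to $\Pi_{s,2}(Y,Z)$ if $(\|Tx_n\|)\in\ell_s$ for every weakly $2$-summable sequence $(x_n)$ in $Y$.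

For example, the unit vectors of $\ell_2$ are weakly $2$-summable, so the identity of $\ell_2$ is in no $\Pi_{s,2}$. The identity of $\ell_1$ is in no $\Pi_{s,2}$ either, and the Walsh matrix shows it. In $\ell_1^N$ put $a_n=N^{-1}W_Ne_n$; then $\|a_n\|_1=1$, while for $\|\xi\|_\infty\le1$ we have $\sum_n|\xi(a_n)|^2=N^{-2}\|W_N\xi\|_2^2=N^{-1}\|\xi\|_2^2\le1$. Put such families, multiplied by $2^{-m}$ and of size $N_m=2^{m^2}$, on disjoint blocks of $\ell_1$. The whole sequence is weakly $2$-summable because $\sum_m4^{-m}<\infty$, but the $s$-th powers of the norms add up to $\sum_mN_m2^{-ms}=\infty$.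

Two facts are given:

- Fact (a): every nuclear operator on a Banach space has $(\lambda_n(T))\in\ell_2$.
- Fact (b): if $\mathcal L(\ell_1,X)=\Pi_{s,2}(\ell_1,X)$ for some $2<s<\infty$, then for each nuclear $T:X\to X$ the sequence $(\lambda_n(T))$ belongs to $\ell_r$ for some $1<r<2$.

The problem appears in "Composition of $(E,2)$-summing operators" (https://www.impan.pl/shop/publication/transaction/download/product/90206), where it is stated as open: are the eigenvalues of nuclear operators on spaces of nontrivial type better than $2$-summable? With the quantifiers of fact (b): given $X$ of nontrivial type and a nuclear $T:X\to X$, is there $r\in(1,2)$, which may depend on $T$, with $(\lambda_n(T))\in\ell_r$? The answer is no.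

One more notion enters the statement. A Banach space is superreflexive if every Banach space finitely representable in it is reflexive. Hilbert spaces are superreflexive. The glued space of Section 1 is reflexive but not superreflexive, since $\ell_1$ is finitely representable in it.

**Theorem A.** Let $1<p<2$. There are a complex Banach space $X$ of Rademacher type $p$ (an $\ell_2$-sum of finite-dimensional spaces, and superreflexive) and a nuclear operator $T:X\to X$ such that $\sum_n|\lambda_n(T)|^r=\infty$ for every $0<r<2$.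

**Theorem B.** Let $X$ have type $p\in(1,2]$ and cotype $q\in[2,\infty)$ with $\kappa:=\frac12+\frac1q-\frac1p>0$. Then $\mathcal L(\ell_1,X)=\Pi_{s,2}(\ell_1,X)$ for every $s>1/\kappa$. Hence, by fact (b), each nuclear operator on $X$ has eigenvalues in $\ell_r$ for some $1<r<2$.

**Corollary.** If $X$ has type $2$, each nuclear operator on $X$ has eigenvalues in $\ell_r$ for some $1<r<2$. For no $p<2$ does type $p$ suffice, even together with superreflexivity.

*Proof of the Corollary from the theorems.* Nontrivial type implies cotype $q$ for some $q<\infty$ (Maurey–Pisier, Studia Math. 58, 1976). If $X$ has type $2$, Theorem B applies with $p=2$ and $\kappa=1/q>0$. The second sentence is Theorem A. $\square$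

Sections 3–10 prove Theorem A, and Section 11 proves Theorem B.

## 3. Martingale constants

We control type through an inequality for martingales, which will also give superreflexivity.

**Conventions.** Martingales live on finite probability spaces, all atoms of positive probability, with finite filtrations $(\mathcal F_i)$ and $\mathcal F_0$ trivial. $E_i$ is conditional expectation given $\mathcal F_i$. Martingale differences $d_1,d_2,\dots$ satisfy: $d_i$ is $\mathcal F_i$-measurable and $E_{i-1}d_i=0$. For instance $d_1=\varepsilon_1w$, $d_2=\varepsilon_2w_{\varepsilon_1}$, where the vector in the second step may depend on the first sign.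

For any norm $|\cdot|$ and any random vector $u$ we have $|E_{i-1}u|\le E_{i-1}|u|$, so $E|E_{i-1}u|^2\le E|u|^2$ and
$$E|u-E_{i-1}u|^2\le2E|u|^2+2E|E_{i-1}u|^2\le4E|u|^2.\tag{1}$$

**Definition (martingale constants).** For a Banach space $Y$, $K_l(Y)$ is the least constant with
$$\Big(E\Big\|\sum_{i\le l}d_i\Big\|^2\Big)^{1/2}\le K_l(Y)\Big(\sum_{i\le l}E\|d_i\|^2\Big)^{1/2}$$
for all $Y$-valued martingale differences of length $l$.

The triangle and Cauchy–Schwarz inequalities give $K_l\le\sqrt l$. Appending zero differences shows that $K_l$ is nondecreasing in $l$. A nonzero Hilbert space has $K_l=1$. In $\ell_1^N$ with $l\le N$, the differences $d_i=\varepsilon_ie_i$ give $l\le K_l\sqrt l$, so $K_l=\sqrt l$, the worst possible.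

**Lemma 1.** For $2<s<\infty$, martingale differences with values in complex $\ell_s^N$ satisfy $E\|\sum d_i\|_s^2\le(s-1)\sum E\|d_i\|_s^2$. That is, $K_l(\ell_s^N)\le\sqrt{s-1}$ for all $l$ and $N$.

*Proof.* **Step 1: a quadratic upper bound for the squared norm.** Let $x\ne0$ and $y$ be in $\mathbb C^N$ and let $\varphi(\tau)=\|x+\tau y\|_s^2$, $\tau\in[0,1]$. We claim
$$\|x+y\|_s^2\le\|x\|_s^2+L_x(y)+(s-1)\|y\|_s^2,\qquad L_x(y)=\varphi'(0)=2\|x\|_s^{2-s}\sum_a|x_a|^{s-2}\,\mathrm{Re}(\bar x_ay_a).\tag{2}$$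
Suppose first that $x+\tau y\ne0$ on $[0,1]$. Put $w=x+\tau y$ and $U(\tau)=\sum_a|w_a|^s$. As $s>2$, $U$ is twice continuously differentiable, with $U'=s\sum_a|w_a|^{s-2}\mathrm{Re}(\bar w_ay_a)$ and
$$U''=\sum_a\Big(s(s-2)|w_a|^{s-4}(\mathrm{Re}\,\bar w_ay_a)^2+s|w_a|^{s-2}|y_a|^2\Big)\le s(s-1)\sum_a|w_a|^{s-2}|y_a|^2,$$
where terms with $w_a=0$ are $0$. Hölder with exponents $\frac s{s-2}$ and $\frac s2$ gives $U''\le s(s-1)U^{(s-2)/s}\|y\|_s^2$. Since $\varphi=U^{2/s}$ and $\frac2s-1<0$,
$$\varphi''=\tfrac2sU^{2/s-1}U''+\tfrac2s\big(\tfrac2s-1\big)U^{2/s-2}(U')^2\le2(s-1)\|y\|_s^2 .$$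
The formula for $\varphi'(0)$ comes from $\varphi'=\frac2sU^{2/s-1}U'$, and Taylor's formula gives (2).

If $x+\tau_0y=0$ for some $\tau_0\in(0,1]$, then $x+\tau y=(1-\tau/\tau_0)x$, so $\varphi(\tau)=(1-\tau/\tau_0)^2\|x\|_s^2$ and $\|y\|_s=\|x\|_s/\tau_0$. Expanding the square, $\varphi(1)=\varphi(0)+\varphi'(0)+\|y\|_s^2$, and (2) holds because $s-1\ge1$.

**Step 2: averaging removes the linear term.** $L_x$ is real-linear. So if $EY=0$, then $E\|x+Y\|_s^2\le\|x\|_s^2+(s-1)E\|Y\|_s^2$; for $x=0$ this is trivial. Apply it on each atom of $\mathcal F_{i-1}$ with $x=\sum_{h<i}d_h$, which is constant there, and $Y=d_i$. Taking expectations, $E\|\sum_{h\le i}d_h\|_s^2\le E\|\sum_{h<i}d_h\|_s^2+(s-1)E\|d_i\|_s^2$. Iterate over $i$. $\square$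

**Lemma 2.** $K_{ll'}(Y)\le K_l(Y)K_{l'}(Y)$.

*Proof.* The purpose is to transfer a bound at one length to all lengths. Given $d_1,\dots,d_{ll'}$, form the block sums $D_b=\sum_{(b-1)l'<i\le bl'}d_i$, $b\le l$. They are martingale differences for $(\mathcal F_{bl'})_b$, so $E\|\sum_bD_b\|^2\le K_l^2\sum_bE\|D_b\|^2$. On each atom of $\mathcal F_{(b-1)l'}$ with its conditional probability, the $d_i$ of block $b$ are martingale differences of length $l'$ whose initial $\sigma$-field is trivial, so the definition of $K_{l'}$ applies on the atom. Averaging over the atoms, $E\|D_b\|^2\le K_{l'}^2\sum_{(b-1)l'<i\le bl'}E\|d_i\|^2$. Insert this in the first inequality. $\square$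

**Lemma 3.** Suppose $K_l(Y)\le Dl^\gamma$ for all $l\ge1$, and $\frac12+\gamma<\frac1p$ with $p>1$, $\gamma>0$. Then $Y$ has type $p$.

*Proof.* We sort the vectors by size. Put $\frac1{p_0}=\frac12+\gamma$, so $p<p_0$. By homogeneity let $\sum_i\|x_i\|^p=1$ (a finite family), so all norms are at most $1$, and for $l\ge0$ let $I_l=\{i:2^{-l-1}<\|x_i\|\le2^{-l}\}$. Every nonzero $x_i$ is in exactly one $I_l$, and $|I_l|\le2^{(l+1)p}$. The $\varepsilon_ix_i$ are martingale differences, so for $I_l\ne\emptyset$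
$$\Big(E\Big\|\sum_{i\in I_l}\varepsilon_ix_i\Big\|^2\Big)^{1/2}\le D|I_l|^\gamma\,|I_l|^{1/2}2^{-l}=D\,2^{-l}|I_l|^{1/p_0}\le D\,2^{-l+(l+1)p/p_0}.$$
As $p/p_0<1$, this is summable over $l\ge0$, with a sum depending only on $D,p,\gamma$. The triangle inequality in $L_2$ finishes the proof. $\square$

## 4. What goes wrong for $\ell_p$ and $\ell_s$ blocks

Keep the plan of Section 1: a symmetric $\pm1$ matrix $M$, blocks $\mathbb C^N$ with some norm, and the operator $\frac1NM=\frac1N\sum_i\varphi_i\otimes e_i$ with $\varphi_i(x)=(Mx)_i$. Since $\sum_i\mu_i^2=\sum_{i,j}M_{ij}^2=N^2$ for the eigenvalues $\mu_i$ of $M$, there is plenty of spectrum. The norm should make $\|e_i\|$ and $\|\varphi_i\|$ small and have type $p$ with a constant independent of $N$.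

The first idea is to replace $\ell_1^N$ by $\ell_p^N$. Then $\|e_i\|=1$, but $\|\varphi_i\|=N^{1-1/p}$, so the cost of this representation is a power of $N$. Other weights on the coordinates will not repair it.

**Remark 1.** Suppose a norm on $\mathbb C^N$ does not change when signs of coordinates are changed, has $\|e_i\|\le1$, and has type $p$ with constant $C$. For any $\pm1$ matrix $M$ and any $a$, let $x=\sum_iM_{ai}e_i$. Then $\|x\|=(\mathbb E\|\sum_i\varepsilon_ie_i\|^2)^{1/2}\le CN^{1/p}$, while $\varphi_a(x)=\sum_iM_{ai}^2=N$. So $\|\varphi_a\|\ge N^{1-1/p}/C$. In words: the rows of $M$ must be long vectors, but typical sign vectors must be short. The norm has to know $M$.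

The second idea is to build $M$ into the norm. Take $M=W_N$ and $\|x\|=\|W_Nx\|_s$ with $s>2$. This space is isometric to $\ell_s^N$, so Lemma 1 gives $K_l\le\sqrt{s-1}$ for all $l$, uniformly in $N$. Moreover $|\varphi_i(x)|\le\|W_Nx\|_s$, so $\|\varphi_i\|\le1$. However, $\|e_i\|=\|W_Ne_i\|_s=N^{1/s}$, so the cost is $N^{1/s}$. After dividing by the cost, the block has $N$ eigenvalues of modulus $N^{-1/2-1/s}$, and $\sum|\lambda|^r=N^{1-r/2-r/s}$ is unbounded only for $r<\frac{2s}{s+2}<2$. If instead $s=\log N$ (with $N\ge8$), the cost is the constant $e$, but the bound $\sqrt{s-1}$ grows with $N$; and when $s\to\infty$ the space approaches $\ell_\infty^N$, which contains $\ell_1^n$-like sign vectors and has no type $p>1$ constant uniform in $N$. (The vectors $f_1,\dots,f_n$ listing all $2^n$ sign patterns in $\ell_\infty^{2^n}$ satisfy $\|\sum\varepsilon_kf_k\|_\infty=n$ for all signs.)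

So a fixed $s$ pays a power of $N$ in cost, and a growing $s$ pays in the martingale constant. What we want, for a fixed small $\gamma$, is

- $\|e_i\|\le1$;
- $\|\varphi_i\|\le C\sqrt{\log(36N)}$;
- $K_l\le Cl^\gamma$ for all $l$, with $C$ independent of $N$.

A logarithmic cost is harmless: with $N_m=2^{m^2}$ it is only a power of $m$.

The way out is to let the length of the vectors decide how many coordinates of $Mx$ are measured in $\ell_s$. For a scale $t$ we use $\ell_s$ on at most $t^2$ coordinates, so the loss is $t^{2/s}$, a power of $t$ and not of $N$. Adding $k$ martingale differences will move us from scale $t$ to scale $\sqrt k\,t$. We charge $t^\theta$ for working at scale $t$, so one such move is charged $k^{\theta/2}$, a small power of $k$; and the charge $t^\theta$ dominates the loss $t^{2/s}$ if $2/s<\theta$. The matrix must cooperate: if $u$ has moderate $\ell_1$ and $\ell_2$ norms, then $Mu$ may have only few large coordinates. This is where $M$ has to behave like a random matrix.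

## 5. A sign matrix all of whose submatrices are small

For $A,S\subset[N]=\{1,\dots,N\}$ let $M_{A,S}=(M_{ij})_{i\in A,j\in S}$, with $\|\cdot\|$ the $\ell_2\to\ell_2$ norm. Put $\Lambda=\Lambda_N=4\sqrt{\log(36N)}$.

**Lemma 4.** For each $N$ there is a real symmetric $\pm1$ matrix $M$ with $\|M_{A,S}\|\le\Lambda\sqrt{|A|+|S|}$ for all nonempty $A,S\subset[N]$.

*Proof.* **Step 1: one bilinear form.** Let $M_{ij}$, $i\le j$, be independent random signs, and $M_{ji}=M_{ij}$. Fix $A,S$ with $|A|=a$, $|S|=b$ and real unit vectors $x,y$ supported on $A$ and $S$. Then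
$$\sum_{i,j}x_iM_{ij}y_j=\sum_{i<j}M_{ij}(x_iy_j+x_jy_i)+\sum_iM_{ii}x_iy_i .$$
Since $(x_iy_j+x_jy_i)^2\le2x_i^2y_j^2+2x_j^2y_i^2$, the squared coefficients add up to at most $2\sum_{i,j}x_i^2y_j^2=2$. Hoeffding's inequality, $P(|\sum_hc_h\varepsilon_h|>z)\le2\exp(-z^2/(2\sum c_h^2))$, bounds the probability that the form exceeds $z$ in absolute value by $2e^{-z^2/4}$.

**Step 2: from forms to norms.** The norm of a real matrix on complex vectors equals its norm on real vectors, because $\|B(x+iy)\|_2^2=\|Bx\|_2^2+\|By\|_2^2$ for real $x,y$. The unit sphere of $\mathbb R^a$ has a $\frac14$-net of at most $(1+8)^a=9^a$ points. If $x,y$ are real unit vectors with $x^{\mathsf T}M_{A,S}\,y=\|M_{A,S}\|$ and $x',y'$ are net points within $\frac14$ of them, then $|x^{\mathsf T}M_{A,S}\,y-x'^{\mathsf T}M_{A,S}\,y'|\le\frac14\|M_{A,S}\|+\frac14\|M_{A,S}\|$. So $\|M_{A,S}\|$ is at most twice the maximum of the form over the two nets.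

**Step 3: union bound.** Take $z^2=4(a+b)\log(36N)$; then $2z=\Lambda\sqrt{a+b}$ and $2e^{-z^2/4}=2(36N)^{-(a+b)}$. There are at most $N^{a+b}$ pairs $(A,S)$ of sizes $a,b$ and at most $9^{a+b}$ pairs of net points, so the claim fails with probability at most
$$\sum_{a,b\ge1}N^{a+b}\,9^{a+b}\cdot2\,(36N)^{-(a+b)}=2\Big(\sum_{a\ge1}4^{-a}\Big)^2=\tfrac29<1.\qquad\square$$

**Remark 2.** The Walsh matrix fails here. Let $N=4^n$ and write $W_N=W_{\sqrt N}\otimes W_{\sqrt N}$, with rows indexed by $(a_1,a_2)$ and columns by $(s_1,s_2)$; let $0$ denote the index of the all-ones row and column of $W_{\sqrt N}$. For $A=\{(a_1,0)\}$ and $S=\{(0,s_2)\}$ the submatrix is the $\sqrt N\times\sqrt N$ all-ones matrix, of norm $\sqrt N$, which exceeds $\Lambda\sqrt{2\sqrt N}$ for large $N$.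

From now on $M$ is the matrix of Lemma 4.

## 6. The space $X_N$: scales glued together

**Parameters.** Fix $1<p<2$ and set
$$\gamma=\tfrac12\Big(\tfrac1p-\tfrac12\Big)\in(0,\tfrac14),\qquad\theta=\gamma,\qquad s=\frac4\theta>16 .$$
Fix $k=4^j$, $j\in\mathbb N$, so large that $8\sqrt s\le k^{\gamma/2}$. All of these depend only on $p$. For each $N$ put $\ell=\ell_N=3\Lambda_N\sqrt k$, and write $t_n=2^n$, $n\ge0$.

**Definition (one scale).** For $t\in\{t_n\}$ and $y,u\in\mathbb C^N$ let
$$\nu_t(y)=\max_{|A|\le t^2}\Big(\sum_{a\in A}|y_a|^s\Big)^{1/s},\qquad|u|_t=\max\big\{t^{-1}\|u\|_1,\ \|u\|_2,\ \ell^{-1}t^{-2/s}\nu_t(Mu)\big\},$$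
where $A$ ranges over nonempty subsets of $[N]$.

Both are norms. Two extremes show what $t$ does. At $t=1$ we have $\nu_1(Mu)=\|Mu\|_\infty\le\|u\|_1$ and $\ell>1$, so $|u|_1=\|u\|_1$: cheap functionals, no type. If $t^2\ge N$, then $t^{-1}\|u\|_1\le\|u\|_2$ and $\nu_t(Mu)=\|Mu\|_s$, so orthogonality and Lemma 1 give martingale constant at most $\sqrt{1+(s-1)}=\sqrt s$. But the bound for the functionals that we read off the definition, $|(Mu)_a|\le\ell t^{2/s}|u|_t$, is then no better than $\ell N^{1/s}|u|_t$. So small scales are good for the cost and large scales for the martingale constant.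

**Definition (the space $X_N$).** $X_N$ is $\mathbb C^N$ with
$$\|x\|=\inf\Big\{\Big(\sum_{n\ge0}t_n^{2\theta}|u_n|_{t_n}^2\Big)^{1/2}:\ x=\sum_nu_n\ \text{(finite sum)}\Big\}.$$

This is a quotient seminorm (of an $\ell_2$-sum). It is a norm: since $\|u_n\|_2\le|u_n|_{t_n}$, Cauchy–Schwarz gives
$$\|x\|_2\le\sum_n|u_n|_{t_n}\le\Big(\sum_nt_n^{-2\theta}\Big)^{1/2}\Big(\sum_nt_n^{2\theta}|u_n|_{t_n}^2\Big)^{1/2}.$$

**Lemma 5.** (i) $\|e_i\|\le1$. (ii) $\|Mx\|_\infty\le c_\theta\,\ell\,\|x\|$ for all $x$, with $c_\theta=(1-2^{-\theta})^{-1/2}$.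

*Proof.* This gives the first two items of the list in Section 4. (i) Use the single scale $t_0=1$: $\|e_i\|\le|e_i|_1=\max\{1,1,\ell^{-1}\}=1$. (ii) As $s=4/\theta$, we have $t_n^{2/s}=2^{n\theta/2}$. Singletons are allowed as sets $A$, so $\|y\|_\infty\le\nu_t(y)$. If $x=\sum u_n$, then
$$\|Mx\|_\infty\le\sum_n\nu_{t_n}(Mu_n)\le\sum_n\ell\,2^{n\theta/2}|u_n|_{t_n}=\ell\sum_n2^{-n\theta/2}\,t_n^\theta|u_n|_{t_n}\le\ell\,c_\theta\Big(\sum_nt_n^{2\theta}|u_n|_{t_n}^2\Big)^{1/2},$$
by Cauchy–Schwarz and $\sum_n2^{-n\theta}=c_\theta^2$. Take the infimum over decompositions. $\square$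

It remains to control martingales in $X_N$.

## 7. Few large coordinates

**Lemma 6.** Let $t=t_n$ and let $v\in\mathbb C^N$ with $\|v\|_1\le t$, $\|v\|_2\le1$. Then $\#\{a:|(Mv)_a|>k^{-1/2}\ell\}\le t^2$.

*Proof.* Note that $k^{-1/2}\ell=3\Lambda$. We test $Mv$ against unimodular weights on too large a set and transpose. Suppose the count exceeds $t^2$. Then $N>t^2$, and we can pick a set $A$ of exactly $t^2=4^n$ such indices. Choose unimodular $c_a$ with $c_a(Mv)_a=|(Mv)_a|$ and put $z_i=\sum_{a\in A}c_aM_{ai}$, so that $\sum_{a\in A}|(Mv)_a|=\sum_iv_iz_i$. Let $S$ consist of $t^2$ indices with the largest $|z_i|$, and $z_S=(z_i)_{i\in S}$. For $i\notin S$, $|z_i|^2$ is at most each of the $t^2$ numbers $|z_h|^2$, $h\in S$, so $|z_i|\le\|z_S\|_2/t$. Moreover, by Lemma 4,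
$$\|z_S\|_2\le\|M_{A,S}\|\Big(\sum_{a\in A}|c_a|^2\Big)^{1/2}\le\Lambda\sqrt{2t^2}\cdot t=\sqrt2\,\Lambda t^2 .$$
On $S$ we use $\|v\|_2\le1$ and off $S$ we use $\|v\|_1\le t$:
$$t^2k^{-1/2}\ell<\sum_{a\in A}|(Mv)_a|=\sum_iv_iz_i\le\|v\|_2\|z_S\|_2+\|v\|_1\max_{i\notin S}|z_i|\le2\|z_S\|_2\le2\sqrt2\,\Lambda t^2 .$$
So $\ell<2\sqrt2\,\Lambda\sqrt k$, contradicting $\ell=3\Lambda\sqrt k$. $\square$

**Remark 3.** For the Walsh matrix of Remark 2 this conclusion is false when $N$ is large. Take a power of two $t$ with $3\Lambda<t<N^{1/4}$, a subset $S'\subset S$ with $|S'|=t^2$, and $v=t^{-1}1_{S'}$. Then $\|v\|_1=t$, $\|v\|_2=1$, but $(W_Nv)_a=t>3\Lambda$ for all $\sqrt N>t^2$ indices $a\in A$.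

## 8. Adding $k$ martingale differences

**Lemma 7.** Let $t=t_n$, $t'=\sqrt k\,t=t_{n+j}$, and let $u_1,\dots,u_k$ be $\mathbb C^N$-valued martingale differences. Then
$$E\Big|\sum_{i\le k}u_i\Big|_{t'}^2\le16s\sum_{i\le k}E|u_i|_t^2 .$$

*Proof.* Put $\beta_i=|u_i|_t$, $B^2=\sum_iE\beta_i^2$ and $y_i=Mu_i$. We bound the three terms in the maximum one by one.

**Step 1: the $\ell_1$ term, where the change of scale is used.** We have $t'^{-1}\|\sum u_i\|_1\le k^{-1/2}\sum_it^{-1}\|u_i\|_1\le k^{-1/2}\sum_i\beta_i\le(\sum_i\beta_i^2)^{1/2}$, so the expected square is at most $B^2$.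

**Step 2: the $\ell_2$ term.** By orthogonality of martingale differences, $E\|\sum u_i\|_2^2=\sum E\|u_i\|_2^2\le B^2$.

**Step 3: splitting $Mu_i$ into few large and many small coordinates.** Let
$$D_i=\{a:|y_i(a)|>k^{-1/2}\ell\beta_i\},\qquad h_i=y_i1_{D_i},\qquad g_i=y_i-h_i .$$
These are $\mathcal F_i$-measurable. Where $\beta_i>0$, Lemma 6 applied to $u_i/\beta_i$ gives $|D_i|\le t^2$; where $\beta_i=0$ we have $u_i=0$ and $D_i=\emptyset$. So
$$\|h_i\|_s\le\nu_t(y_i)\le\ell t^{2/s}\beta_i,\qquad\|g_i\|_\infty\le k^{-1/2}\ell\beta_i .$$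
Truncation destroys the martingale property, so we recenter. Since $E_{i-1}y_i=0$,
$$\sum_iy_i=\sum_i(h_i-E_{i-1}h_i)+\sum_i(g_i-E_{i-1}g_i)=:H+G .$$

**Step 4: the small part, by the triangle inequality.** We have $\|G\|_\infty\le\ell Z$ with $Z=k^{-1/2}\sum_i(\beta_i+E_{i-1}\beta_i)$. A set of at most $t'^2$ coordinates gives $\nu_{t'}(G)\le t'^{2/s}\ell Z$. By Cauchy–Schwarz over the $k$ terms, $EZ^2\le\sum_iE(\beta_i+E_{i-1}\beta_i)^2\le4B^2$.

**Step 5: the large part, by the martingale inequality in $\ell_s$.** The vectors $h_i-E_{i-1}h_i$ are martingale differences. By Lemma 1 and (1),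
$$E\nu_{t'}(H)^2\le E\|H\|_s^2\le(s-1)\sum_iE\|h_i-E_{i-1}h_i\|_s^2\le4(s-1)\sum_iE\|h_i\|_s^2\le4(s-1)\ell^2t^{4/s}B^2 .$$

**Step 6: adding up.** From $\nu_{t'}(\sum y_i)^2\le2\nu_{t'}(G)^2+2\nu_{t'}(H)^2$ and $t\le t'$,
$$E\Big(\ell^{-1}t'^{-2/s}\nu_{t'}\big(\textstyle\sum y_i\big)\Big)^2\le2\cdot4B^2+2\cdot4(s-1)B^2=8sB^2 .$$
The square of a maximum is at most the sum of the squares, so $E|\sum u_i|_{t'}^2\le(2+8s)B^2\le16sB^2$. $\square$

No power of $k$ and no $N$ appears in the constant. This is why the threshold $k^{-1/2}\ell$ in Lemma 6 was chosen: small enough that $k$ small pieces can be added by the triangle inequality. The price is the factor $\sqrt k$ in $\ell$, which does not depend on $N$.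

**Lemma 8.** $K_k(X_N)\le8\sqrt s\,k^{\theta/2}\le k^\gamma$ for every $N$.

*Proof.* We decompose each difference into scales, recenter, and shift every scale by $j$. Let $d_1,\dots,d_k$ be $X_N$-valued martingale differences and $\epsilon>0$. Each $d_i$ takes finitely many values. Choose a near-optimal decomposition for each value. This gives $\mathcal F_i$-measurable $u_{i,n}$ (finitely many $n$) with $d_i=\sum_nu_{i,n}$ and, pointwise,
$$\sum_nt_n^{2\theta}|u_{i,n}|_{t_n}^2\le(1+\epsilon)\|d_i\|^2+\epsilon .$$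
Put $u'_{i,n}=u_{i,n}-E_{i-1}u_{i,n}$. Then $\sum_nu'_{i,n}=d_i-E_{i-1}d_i=d_i$. For each $n$ the $(u'_{i,n})_i$ are martingale differences, and $E|u'_{i,n}|_{t_n}^2\le4E|u_{i,n}|_{t_n}^2$ by (1).

Now $\sum_id_i=\sum_n\big(\sum_iu'_{i,n}\big)$, and we place $\sum_iu'_{i,n}$ in slot $n+j$ of the decomposition. As $t_{n+j}=\sqrt k\,t_n$, we have $t_{n+j}^{2\theta}=k^\theta t_n^{2\theta}$, and Lemma 7 gives
$$E\Big\|\sum_id_i\Big\|^2\le\sum_nt_{n+j}^{2\theta}E\Big|\sum_iu'_{i,n}\Big|_{t_{n+j}}^2\le16s\,k^\theta\sum_{n,i}t_n^{2\theta}E|u'_{i,n}|_{t_n}^2\le64s\,k^\theta\sum_i\big((1+\epsilon)E\|d_i\|^2+\epsilon\big).$$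
Let $\epsilon\to0$ and take square roots. The last inequality of the lemma is $8\sqrt s\le k^{\gamma/2}$ together with $\theta=\gamma$. $\square$

## 9. The space $X$ and the operator $T$

Let $N_m=2^{m^2}$ and $X=\big(\bigoplus_{m\ge1}X_{N_m}\big)_{\ell_2}$.

**Step 1: martingale constants of all lengths.** The coordinates of $X$-valued martingale differences are $X_{N_m}$-valued martingale differences. Summing the squared inequalities of Lemma 8 over $m$ gives $K_k(X)\le k^\gamma$. For $l\ge1$ let $h\ge1$ be least with $l\le k^h$; then $k^h\le kl$. By monotonicity and Lemma 2,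
$$K_l(X)\le K_{k^h}(X)\le k^{h\gamma}\le k^\gamma l^\gamma\qquad(l\ge1).\tag{3}$$
The large number $k$ was fixed so that the constant $8\sqrt s$ is absorbed once, at length $k$; iterating then loses nothing more.

**Step 2: type $p$.** Since $\gamma=\frac12(\frac1p-\frac12)<\frac1p-\frac12$, we have $\frac12+\gamma<\frac1p$, and Lemma 3 with $D=k^\gamma$ shows that $X$ has type $p$.

**Step 3: the operator is nuclear.** On the block $X_N$, $N=N_m$, let $\varphi_i(x)=(Mx)_i$. By Lemma 5, $\|\varphi_i\|\le c_\theta\ell_N$ and $\|e_i\|\le1$. So $T_m:=\frac1N\sum_{i=1}^N\varphi_i\otimes e_i$, whose matrix is $\frac1NM$, has a representation of cost at most $c_\theta\ell_{N_m}$. Put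
$$T=\bigoplus_m\tau_mT_m,\qquad\tau_m=\frac{2^{-m}}{\ell_{N_m}} .$$
Compose the functionals with the norm-one projections of $X$ onto the blocks. This represents $T$ at cost at most $\sum_m\tau_mc_\theta\ell_{N_m}=c_\theta\sum_m2^{-m}<\infty$, so $T$ is nuclear on $X$.

**Step 4: its eigenvalues.** Fix $m$ and $N=N_m$. The matrix $M$ is real symmetric, hence diagonalizable, with eigenvalues $\mu_1,\dots,\mu_N$ (with multiplicity), $\sum_i\mu_i^2=\sum_{i,j}M_{ij}^2=N^2$, and $|\mu_i|\le\|M\|\le\Lambda_N\sqrt{2N}$ by Lemma 4 with $A=S=[N]$. Eigenvectors of $\tau_mT_m$ are eigenvectors of $T$, so the nonzero numbers among $\tau_m\mu_i/N$ occur in $(\lambda_n(T))$ with at least their multiplicity. For $0<r<2$ we have $\sum_{\mu_i\ne0}|\mu_i|^r\ge(\max_i|\mu_i|)^{r-2}\sum_i\mu_i^2$, because $|\mu_i|^r=|\mu_i|^{r-2}\mu_i^2$ and $r-2<0$. Hence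
$$\sum_n|\lambda_n(T)|^r\ge\frac{\tau_m^r}{N^r}\sum_{\mu_i\ne0}|\mu_i|^r\ge\frac{\tau_m^r}{N^r}\cdot\frac{N^2}{(2N\Lambda_N^2)^{(2-r)/2}}=\tau_m^r\Big(\frac N{2\Lambda_N^2}\Big)^{(2-r)/2}.$$
With $N_m=2^{m^2}$, $\Lambda_{N_m}=4\sqrt{\log36+m^2\log2}$ and $\ell_{N_m}=3\sqrt k\,\Lambda_{N_m}$ are both $O(m)$. The right side is therefore at least
$$c\,2^{-mr}\,m^{-r}\,2^{m^2(2-r)/2}\,m^{-(2-r)},\qquad c=c(p,r)>0,$$
which tends to $\infty$ as $m\to\infty$. So $\sum_n|\lambda_n(T)|^r=\infty$ for every $0<r<2$.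

## 10. Superreflexivity of $X$

**Definition (finite tree property).** A Banach space has the finite tree property if there is $\delta>0$ such that for each $l$ there are vectors $g_\sigma$ in its unit ball, $\sigma\in\bigcup_{0\le i\le l}\{\pm1\}^i$, with $g_\sigma=\frac12(g_{\sigma,1}+g_{\sigma,-1})$ and $\|g_{\sigma,1}-g_{\sigma,-1}\|\ge\delta$ whenever $\sigma$ has length less than $l$.

For example $\ell_1$ has it with $\delta=2$: let the $g_\sigma$ with $\sigma$ of length $l$ be $2^l$ different unit vectors and define the others by averaging; $g_{\sigma,1}$ and $g_{\sigma,-1}$ are then norm-one averages of disjoint sets of unit vectors.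

We use the following (James, *Some self-dual properties of normed linear spaces*, Ann. of Math. Studies 69, 1972): if $X$ is not superreflexive, then neither is $X^*$, and $X^*$ has the finite tree property. (For complex $X$ one applies this to the underlying real space, whose dual is $X^*$ via $g\mapsto\mathrm{Re}\,g$, isometrically.)

**Step 1: a tree in the dual produces bad martingales in $X$.** Suppose $X$ is not superreflexive, and take $\delta$ and, for given $l$, the vectors $g_\sigma\in X^*$. Since $\|\frac12(g_{\sigma,1}-g_{\sigma,-1})\|\ge\delta/2$, there are unit vectors $w_\sigma\in X$ with $\mathrm{Re}\,\langle\frac12(g_{\sigma,1}-g_{\sigma,-1}),w_\sigma\rangle\ge\delta/4$, for $\sigma$ of length less than $l$. Let $\varepsilon_1,\dots,\varepsilon_l$ be independent signs with their natural filtration, and put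
$$d_i=\varepsilon_iw_{(\varepsilon_1,\dots,\varepsilon_{i-1})},\qquad G_i=g_{(\varepsilon_1,\dots,\varepsilon_i)} .$$
The $d_i$ are martingale differences with $\|d_i\|=1$. The sequence $(G_i)$ is a martingale, and with $\sigma=(\varepsilon_1,\dots,\varepsilon_{i-1})$ we have $G_i-G_{i-1}=\varepsilon_i\cdot\frac12(g_{\sigma,1}-g_{\sigma,-1})$. As $\varepsilon_i^2=1$, $\mathrm{Re}\,\langle G_i-G_{i-1},d_i\rangle\ge\delta/4$.

**Step 2: contradiction with (3).** For $h\ne i$ we have $E\langle G_h-G_{h-1},d_i\rangle=0$: condition on $\mathcal F_{\max(h,i)-1}$, for which the factor of smaller index is measurable, while the other factor has conditional mean $0$. Also $E\langle G_0,d_i\rangle=0$. Therefore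
$$\frac{l\delta}4\le\mathrm{Re}\sum_{i\le l}E\langle G_i-G_{i-1},d_i\rangle=\mathrm{Re}\,E\Big\langle G_l,\sum_{i\le l}d_i\Big\rangle\le\Big(E\Big\|\sum_{i\le l}d_i\Big\|^2\Big)^{1/2}\le k^\gamma l^{\gamma+1/2}.$$
Since $\gamma<\frac12$, this is false for large $l$. So $X$ is superreflexive, and the proof of Theorem A is complete. $\blacksquare$

Since $X$ has nontrivial type and the single operator $T$ works for all $r<2$ at once, the question of Section 2 has a negative answer.

## 11. Type $p$ and cotype $q$ with $\frac1p-\frac1q<\frac12$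

We prove Theorem B. $C$ denotes constants, possibly changing from line to line, that depend only on $p,q$ and the type and cotype constants of $X$. Let $V\in\mathcal L(\ell_1,X)$; by scaling $\|V\|\le1$. Put $x_i=Ve_i$, so $\|x_i\|\le1$. Let $(a_n)\subset\ell_1$ be weakly $2$-summable. We must show $(\|Va_n\|)\in\ell_s$ for $s>1/\kappa$.

**Step 1: a matrix bounded on $\ell_2$ inside $(a_n)$.** This step replaces weak summability by a factorization. Because $(a_n)$ is weakly $2$-summable, $u:\ell_2\to\ell_1$, $ue_n=a_n$, is bounded: for finitely supported $c$ and $\|\xi\|_\infty\le1$, $|\xi(\sum c_na_n)|\le\|c\|_2(\sum_n|\xi(a_n)|^2)^{1/2}$. Its adjoint is $u^*\xi=\big(\sum_i\xi_ia_n(i)\big)_n$. Restrict $u^*$ to the space $C(\mathbb N\cup\{\infty\})$ of convergent sequences. By the little Grothendieck theorem (bounded operators from a $C(K)$ space to $\ell_2$ are $2$-summing) and Pietsch's domination theorem there are $0<C_u<\infty$ and a probability measure $\mu$ on $\mathbb N\cup\{\infty\}$ with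 $\|u^*\xi\|_2^2\le C_u^2\int|\xi|^2d\mu$. A finitely supported $\xi$ vanishes at $\infty$, so with $\sigma_i=\mu(\{i\})^{1/2}$ we have $\sum_i\sigma_i^2\le1$ and
$$\sum_n\Big|\sum_i\xi_ia_n(i)\Big|^2\le C_u^2\sum_i\sigma_i^2|\xi_i|^2\qquad(\xi\text{ finitely supported}).\tag{4}$$
Put $f_n(i)=a_n(i)/\sigma_i$, and $f_n(i)=0$ if $\sigma_i=0$; in the latter case (4) with $\xi=e_i$ gives $a_n(i)=0$ for all $n$. Inserting $\xi_i=\eta_i/\sigma_i$ where $\sigma_i>0$, (4) says that the matrix $F=(f_n(i))$, with rows indexed by $n$ and columns by $i$, has norm at most $C_u$ on $\ell_2$. Dividing all $a_n$ by $C_u$, assume $\|F\|\le1$. Then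
$$Va_n=\sum_i\sigma_if_n(i)x_i,$$
and the series converges absolutely by Cauchy–Schwarz.

**Step 2: what has to be shown.** We claim that for any $m$ of the indices $n$, say $n=1,\dots,m$,
$$\sum_{n\le m}\|Va_n\|\le C\,m^{1-\kappa}(1+\log m)^{1/2}.\tag{5}$$
Suppose (5) holds. If $m$ of the norms $\|Va_n\|$ are at least $\delta$, then $m\delta\le Cm^{1-\kappa}(1+\log m)^{1/2}$, that is, $\delta\le Cm^{-\kappa}(1+\log m)^{1/2}$. So the non-increasing rearrangement of $(\|Va_n\|)$ is at most $Cm^{-\kappa}(1+\log m)^{1/2}$ at place $m$, and $(\|Va_n\|)\in\ell_s$ for every $s>1/\kappa$. Since $\frac1p\ge\frac12\ge\frac1q$, we have $\kappa\le\frac12$, so $s>2$. Thus $V\in\Pi_{s,2}(\ell_1,X)$, and fact (b) applies. It remains to prove (5).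

**Step 3: replacing the infinite sum by $m$ random terms.** Type $p$ is expensive when there are many terms, so we sample. Let $v_i=\sum_{n\le m}|f_n(i)|^2$. Each row of $F$ has norm at most $1$, so $\sum_iv_i\le m$. Put
$$\rho=\sum_i\Big(\sigma_i^2+\frac{v_i}m\Big)\le2,\qquad\rho_i=\frac{\sigma_i^2+v_i/m}\rho .$$
(If $\rho=0$, all $Va_n$ vanish and there is nothing to prove.) Then $\sum\rho_i=1$, $\rho_i\ge\sigma_i^2/2$ and $\rho_i\ge v_i/(2m)$. Let $\iota_1,\dots,\iota_m$ be independent random indices with law $(\rho_i)$, and set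
$$\alpha_l=m^{-1/2}\sigma_{\iota_l}\rho_{\iota_l}^{-1/2}\le\sqrt2\,m^{-1/2},\qquad R_l(n)=m^{-1/2}\rho_{\iota_l}^{-1/2}f_n(\iota_l),\qquad\|R_l\|_2^2=\frac{v_{\iota_l}}{m\rho_{\iota_l}}\le2 .$$
Let $y_n=\sum_{l\le m}R_l(n)\alpha_lx_{\iota_l}$ for $n\le m$. Each of the $m$ terms has mean $\sum_{\rho_i>0}\rho_i\cdot m^{-1}\rho_i^{-1}\sigma_if_n(i)x_i=m^{-1}Va_n$ (if $\rho_i=0$ then $\sigma_i=0$), so $Ey_n=Va_n$. By convexity of the norm and Hölder,
$$\sum_{n\le m}\|Va_n\|\le E\sum_{n\le m}\|y_n\|\le m^{1-1/q}\,E\Big(\sum_{n\le m}\|y_n\|^q\Big)^{1/q}.\tag{6}$$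

**Step 4: cotype brings in a Gaussian vector.** Fix the sample, and let $R=(R_l(n))_{l,n}$, an $m\times m$ matrix with rows $R_l$. Let $g_n$ be independent standard circular complex Gaussians, $\mathbb E|g_n|^2=1$. Cotype $q$ and the Kahane inequality give $(\sum\|y_n\|^q)^{1/q}\le C\,E\|\sum\varepsilon_ny_n\|$. Next, $\mathrm{Re}\,g_n$ is symmetric, with $E|\mathrm{Re}\,g_n|=\pi^{-1/2}$, so by Jensen $E\|\sum\varepsilon_ny_n\|\le\sqrt\pi\,E\|\sum\varepsilon_n|\mathrm{Re}\,g_n|y_n\|=\sqrt\pi\,E\|\sum\mathrm{Re}(g_n)y_n\|$. Finally $E\|\sum\mathrm{Re}(g_n)y_n\|\le E\|\sum g_ny_n\|$, because $\mathrm{Re}\,g_n=\frac12(g_n+\bar g_n)$ and $(\bar g_n)$ is distributed as $(g_n)$. Hence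
$$\Big(\sum_{n\le m}\|y_n\|^q\Big)^{1/q}\le C\,E_g\Big\|\sum_ng_ny_n\Big\|=C\,E_g\Big\|\sum_l(Rg)_l\,\alpha_lx_{\iota_l}\Big\| .$$

**Step 5: comparing $Rg$ with independent Gaussians, then type.** The covariance of the circular Gaussian vector $Rg$ is $RR^*\le\|R\|^2I$. Let $G'$ be an independent centered circular Gaussian vector with covariance $\|R\|^2I-RR^*$; then $Rg+G'$ is distributed as $\|R\|g$. By Jensen, adding the independent centered $G'$ does not decrease the expected norm, so we may replace $Rg$ by $\|R\|g$. Since $(g_l)$ and $(\varepsilon_lg_l)$ have the same distribution, type $p$ applies conditionally on $(g_l)$. Then Jensen for the concave function $x\mapsto x^{1/p}$ gives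
$$\|R\|\,E_g\Big\|\sum_lg_l\alpha_lx_{\iota_l}\Big\|\le C\|R\|\,E_g\Big(\sum_l|g_l|^p\|\alpha_lx_{\iota_l}\|^p\Big)^{1/p}\le C\|R\|\Big(\sum_l\|\alpha_lx_{\iota_l}\|^p\Big)^{1/p}\le C\|R\|\,m^{1/p-1/2},$$
because $\|\alpha_lx_{\iota_l}\|\le\sqrt2\,m^{-1/2}$ and there are $m$ terms. With (6),
$$\sum_{n\le m}\|Va_n\|\le C\,m^{1-\frac1q+\frac1p-\frac12}\,E\|R\|=C\,m^{1-\kappa}\,E\|R\| .$$

**Step 6: the random matrix $R$ has norm about $(1+\log m)^{1/2}$.** $R^*R$ is a sum of $m$ independent positive semidefinite $m\times m$ matrices (one for each row $R_l$), of rank at most one and norm $\|R_l\|_2^2\le2$. The $(n,n')$ entry of its expectation is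
$$\sum_lE\,\overline{R_l(n)}R_l(n')=\sum_{i:\rho_i>0}\overline{f_n(i)}f_{n'}(i),$$
and indices with $\rho_i=0$ have $v_i=0$. So $E R^*R$ is, up to complex conjugation, the Gram matrix of the first $m$ rows of $F$, and has norm at most $1$. The matrix Chernoff inequality (Tropp, *An Introduction to Matrix Concentration Inequalities*, 2015, Thm. 5.1.1) says: for a sum $Y$ of independent positive semidefinite $d\times d$ matrices of norm at most $L$, and $\vartheta>0$,
$$E\|Y\|\le\frac{e^\vartheta-1}\vartheta\|EY\|+\frac{L\log d}\vartheta .$$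
With $\vartheta=1$, $L=2$, $d=m$ this gives $E\|R^*R\|\le(e-1)+2\log m$. Hence $E\|R\|\le(E\|R\|^2)^{1/2}\le(2+2\log m)^{1/2}$, which proves (5) and Theorem B. $\blacksquare$
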